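# Two is the price of stability of linear multiset congestion games

## A game with two players and two resources

There are two resources, $e_1$ and $e_2$. One use of $e_1$ costs $3x$ when the total number of uses of $e_1$ is $x$; one use of $e_2$ costs $2x$ when the total number of uses of $e_2$ is $x$. There are two players. Player 1 may use $e_1$ nine times (strategy $O_1$), and player 2 may use $e_2$ nine times (strategy $O_2$). Each also has the strategy $N$: use $e_1$ four times and $e_2$ six times.

We compute all four outcomes. If they play $(O_1,O_2)$, both resources have load $9$. Player 1 makes $9$ uses at price $3\cdot 9$, so she pays $243$; player 2 pays $9\cdot 2\cdot 9=162$. If they play $(N,O_2)$, the loads are $4$ and $6+9=15$. Player 1 pays $4\cdot 3\cdot 4+6\cdot 2\cdot 15=48+180=228$, and player 2 pays $9\cdot 2\cdot 15=270$. If they play $(O_1,N)$, the loads are $13$ and $6$. Player 1 pays $9\cdot 3\cdot 13=351$, and player 2 pays $4\cdot 3\cdot 13+6\cdot 2\cdot 6=156+72=228$. If both play $N$, the loads are $8$ and $12$, and each pays $4\cdot 3\cdot 8+6\cdot 2\cdot 12=96+144=240$.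

| profile | player 1 pays | player 2 pays | total |
|---|---|---|---|
| $(O_1,O_2)$ | 243 | 162 | 405 |
| $(N,O_2)$ | 228 | 270 | 498 |
| $(O_1,N)$ | 351 | 228 | 579 |
| $(N,N)$ | 240 | 240 | 480 |

The cheapest outcome in total is $(O_1,O_2)$, but it does not last: player 1 moves to $N$ and saves $15$. This raises the bill of player 2 from $162$ to $270$, and now player 2 moves to $N$ as well and saves $30$. At $(N,N)$ nobody wants to move: player 1 would pay $351$ and player 2 would pay $270$, instead of $240$. The profile $(O_1,N)$ is not stable either, since player 1 prefers $240$ to $351$. So $(N,N)$ is the only stable outcome, and it costs $480/405=32/27\approx 1.185$ times the optimum.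

Even the best stable outcome is about $18.5\%$ more expensive than the optimum. How bad can this ratio be, in games of this kind, with any number of players and resources?

## Multiset congestion games and the price of stability

**Definition (multiset congestion game).** A multiset congestion game (MCG) consists of a finite set of players $\{1,\dots,k\}$, a finite set $E$ of resources, a latency function $\ell_e:\mathbb N\to\mathbb R_{\ge0}$ for each $e\in E$, and for each player $i$ a finite nonempty set $\Sigma_i$ of strategies. A strategy is a multiset of resources, that is, a function $\sigma:E\to\mathbb N$, where $\sigma(e)$ is the number of times the strategy uses $e$. For a profile $P=(\sigma_1,\dots,\sigma_k)$ the load on $e$ is $L_P(e)=\sum_i\sigma_i(e)$, and player $i$ pays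
$$cost_i(P)=\sum_{e\in E}\sigma_i(e)\,\ell_e(L_P(e)).$$
The social cost is $cost(P)=\sum_i cost_i(P)$. Exchanging the two sums gives $cost(P)=\sum_e L_P(e)\,\ell_e(L_P(e))$.

The MCG is **linear** if every latency has the form $\ell_e(x)=a_ex+b_e$ with $a_e,b_e\ge0$. In the game above $a_{e_1}=3$, $a_{e_2}=2$, both $b_e$ are $0$, and $N$ is the multiset with $N(e_1)=4$, $N(e_2)=6$.

**Definition (equilibrium, price of stability).** A pure Nash equilibrium (PNE) is a profile in which no player can lower her cost by changing her own strategy alone. Linear MCGs always have a PNE (we shall see why). For a linear MCG $G$, let $N_G$ be a cheapest PNE and let $O_G$ be a social optimum, that is, a profile of least social cost. If $cost(O_G)>0$, put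
$$PoS(G)=\frac{cost(N_G)}{cost(O_G)},\qquad PoS^*=\sup\{PoS(G):G\text{ a linear MCG with }cost(O_G)>0\}.$$

The game of the first section has $PoS=32/27$. With a single player nothing happens: a PNE is a strategy of least cost for the only player, which is a social optimum, so $PoS=1$.

The problem comes from "Congestion Games with Multisets of Resources and Applications in Synthesis". Two facts are known. First, $PoS(G)\le2$ for every linear MCG $G$ with $cost(O_G)>0$. Second, there is a family $(G_k)_{k\ge2}$ of linear MCGs with $PoS(G_{17})=1.6316$. So $1.631\le PoS^*\le2$. The authors state: "We conjecture that the correct value for the PoS is closer to our lower bound of 1.631 rather than to the upper bound of 2." The midpoint is $\frac{1.631+2}2=1.8155$, so the formal question is to prove or disprove that $PoS^*<1.8155$. The conjecture is false.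

**Theorem A.** For every $\varepsilon>0$ there is a linear MCG $G$ with $PoS(G)>2-\varepsilon$. Hence $PoS^*=2$, and the statement $PoS^*<1.8155$ is false.

**Theorem B.** Let $PoS^*_k$ be the supremum of $PoS(G)$ over linear MCGs with exactly $k$ players and $cost(O_G)>0$. Then for every $k\ge1$
$$PoS^*_k=\frac{2k}{k+1}.$$
For $k\ge2$ this supremum is not attained; hence $PoS(G)<2$ for every $G$. For $k\ge2$ the lower bound already holds for games in which all latencies are $\ell_e(x)=x$, every player has exactly two strategies, one of them common to all players, and the PNE is unique.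

Since $2k/(k+1)$ increases with $k$, and $PoS^*_9=18/10=1.8$ while $PoS^*_{10}=20/11>1.818$, Theorem B says in particular that $PoS^*_k>1.8155$ if and only if $k\ge10$.

We prove the upper bound first. It is short, and its equality cases tell us what a bad game must look like.

## A potential function and the bound $2k/(k+1)$

Let $G$ be a linear MCG with $k$ players and $cost(O_G)>0$. For a profile $P=(\sigma_1,\dots,\sigma_k)$ put
$$\Phi(P)=\sum_{e}\Bigl[\frac{a_e}2\Bigl(L_P(e)^2+\sum_i\sigma_i(e)^2\Bigr)+b_eL_P(e)\Bigr].\tag{1}$$

**Step 1: $\Phi$ records every unilateral change of cost.** The purpose is to produce a PNE that we can compare with the optimum. Fix all players but $i$, and let $R$ be their load on $e$. As a function of $x=\sigma_i(e)$, the term of $e$ in (1) is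
$$\frac{a_e}2\bigl((R+x)^2+x^2\bigr)+b_ex+\text{const}=a_e(Rx+x^2)+b_ex+\text{const}=x\bigl(a_e(R+x)+b_e\bigr)+\text{const},$$
where the constants (which may differ) absorb $\frac{a_e}2R^2$, $b_eR$ and the squares $\sigma_j(e)^2$ with $j\ne i$. The last expression is what player $i$ pays on $e$, plus a constant. Summing over $e$: when player $i$ alone changes her strategy, $\Phi$ changes by exactly the change in her cost. A function with this property is called an exact potential. There are finitely many profiles, so $\Phi$ has a minimizer. At a minimizer no unilateral change can lower $\Phi$, so no player can lower her cost: every minimizer of $\Phi$ is a PNE. In particular, linear MCGs have PNEs.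

In the two-player game the values are
$$\Phi(O_1,O_2)=405,\quad \Phi(N,O_2)=390,\quad \Phi(N,N)=360,\quad \Phi(O_1,N)=471.$$
For instance, $\Phi(N,O_2)=\frac32(4^2+4^2)+\frac22(15^2+6^2+9^2)=48+342=390$. The differences $405-390=15$ and $390-360=30$ are the two savings we saw.

**Step 2: $\Phi$ lies between $\frac{k+1}{2k}\,cost$ and $cost$.** This turns a minimum of $\Phi$ into a cheap profile. The numbers $\sigma_i(e)$ are nonnegative, so $\sum_i\sigma_i(e)^2\le\bigl(\sum_i\sigma_i(e)\bigr)^2=L_P(e)^2$. By Cauchy–Schwarz, $L_P(e)^2\le k\sum_i\sigma_i(e)^2$. Hence
$$\frac{a_e}2\Bigl(1+\frac1k\Bigr)L_P(e)^2+b_eL_P(e)\ \le\ \frac{a_e}2\Bigl(L_P(e)^2+\sum_i\sigma_i(e)^2\Bigr)+b_eL_P(e)\ \le\ a_eL_P(e)^2+b_eL_P(e).$$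
The right side is the contribution of $e$ to $cost(P)$. Since $\frac{k+1}{2k}\le1$, the left side is at least $\frac{k+1}{2k}\bigl(a_eL_P(e)^2+b_eL_P(e)\bigr)$. Summing over $e$,
$$\frac{k+1}{2k}\,cost(P)\le\Phi(P)\le cost(P).\tag{2}$$

**Step 3: the upper bound.** Let $N^*$ minimize $\Phi$. It is a PNE, so
$$cost(N_G)\le cost(N^*)\le\frac{2k}{k+1}\Phi(N^*)\le\frac{2k}{k+1}\Phi(O_G)\le\frac{2k}{k+1}cost(O_G).\tag{3}$$
Therefore $PoS(G)\le\frac{2k}{k+1}<2$, which gives $PoS^*_k\le\frac{2k}{k+1}$ and $PoS^*\le2$.

**Step 4: for $k\ge2$ the bound is not attained.** Suppose $PoS(G)=\frac{2k}{k+1}$. Then the two ends of (3) are equal, so all inequalities in (3) are equalities. In particular $\Phi(O_G)=\Phi(N^*)=\min\Phi$, so $O_G$ minimizes $\Phi$ and is itself a PNE. Then $cost(N_G)=cost(O_G)$ and $PoS(G)=1$. But $\frac{2k}{k+1}\ne1$ for $k\ge2$, a contradiction.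

## What near-equality demands, and why a symmetric game fails

We look for games in which all of (3) is nearly tight, and ask each inequality for its price.

The last one, $\Phi(O_G)\le cost(O_G)$, is an equality when on each resource with $a_e>0$ the cross terms $\sigma_i(e)\sigma_j(e)$ vanish, that is, when at most one player uses it. So in the optimum the players should sit on private resources. The second one, $cost(N^*)\le\frac{2k}{k+1}\Phi(N^*)$, is an equality (for $k\ge2$) when $b_eL_{N^*}(e)=0$ for all $e$ and, on each resource with $a_e>0$, all players have the same number of uses. So in the equilibrium everyone should play the same strategy. The third one, $\Phi(N^*)\le\Phi(O_G)$, should be nearly an equality, while $O_G$ must not be a PNE.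

This suggests the following shape. There are resources $e_1,\dots,e_k$ with latencies $A_jx$. Player $i$ chooses between $O_i$, which uses $e_i$ once, and a common strategy $N$, which uses each $e_j$ a number $w_j>0$ of times. For planning we let $w_j$ be fractional: multiplying every number of uses by an integer $M$ and dividing every slope by $M^2$ leaves all costs unchanged, so rational $w_j$ can be made integral at the end.

**The symmetric attempt.** Take all $A_j=A$ and all $w_j=w$. We want the profile all-$N$ to be the equilibrium and to be more expensive than $(O_1,\dots,O_k)$. The latter must then not be a PNE. A player who leaves it for $N$ pays $Aw\cdot w$ on her own resource and $Aw(w+1)$ on each of the other $k-1$, so in total $kAw^2+(k-1)Aw$. She pays $A$ if she stays. Her gain is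
$$A-kAw^2-(k-1)Aw=A(1-kw)(1+w),$$
so we need $w<\frac1k$. But all-$N$ puts load $kw$ on each resource and costs $k\cdot A(kw)^2$, whereas $(O_1,\dots,O_k)$ costs $kA$. With $kw<1$ the profile all-$N$ is cheaper. Making the private profile unstable has made the common profile good, and the attempt ends there.

To see what was wasted, let $s$ other players already play $N$. A player pays $A(1+sw)$ with her private strategy and $(s+1)kAw^2+(k-1-s)Aw$ with $N$, so the gain from switching to $N$ is
$$A(1-kw)(1+w)+s\,Aw(2-kw).$$
This grows with $s$. The first player to switch is the hard one to convince: she runs into $k-1$ others on their private resources. The last one is pushed out of her private resource by everybody else and gains a lot. Large gains are large drops of $\Phi$ along the path from $(O_1,\dots,O_k)$ to all-$N$, and near-equality in (3) wants the total drop to be almost zero. So the players should not be alike. Those who switch early should have expensive private resources, those who switch late should have cheap ones, and every switch should be only just worthwhile.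

## Slopes that make every switch barely worthwhile

Let the players switch in the order $1,2,\dots,k$. We ask that player $i$ be exactly indifferent when players $1,\dots,i-1$ already play $N$ and players $i+1,\dots,k$ are still private. Put $\beta_j=A_jw_j$ and $B=\sum_jA_jw_j^2$. If $i$ stays, she pays $A_i(1+(i-1)w_i)=A_i+(i-1)\beta_i$. If she switches, $i$ players play $N$, and she pays $iB$ for meeting those (herself included) and $\beta_j$ for each private player $j>i$ that she meets. Indifference reads
$$A_i+(i-1)\beta_i=iB+\sum_{j>i}\beta_j.\tag{4}$$
Sum (4) over $i$. Each $\beta_j$ occurs $j-1$ times on the left, and $j-1$ times on the right (once for each $i<j$). These terms cancel, and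
$$\sum_iA_i=\frac{k(k+1)}2B.$$
The left side is the cost of $(O_1,\dots,O_k)$. The profile all-$N$ has load $kw_j$ on $e_j$ and costs $\sum_jA_j(kw_j)^2=k^2B$. The ratio is
$$\frac{k^2B}{k(k+1)B/2}=\frac{2k}{k+1},$$
which is exactly the upper bound.

It remains to solve (4). Take all $\beta_j$ equal to one number $\beta$, so $w_j=\beta/A_j$. Then (4) becomes $A_i=iB+(k-i)\beta-(i-1)\beta=iB+(k+1-2i)\beta$. Normalize so that the target is $B=1$; this gives $A_i=i+(k+1-2i)\beta$. Now $B=\sum_j\beta^2/A_j$ is determined by $\beta$, and one would need to choose $\beta$ with $B=1$. Exact indifference is not what we want, because $(O_1,\dots,O_k)$ would then be allowed to remain a PNE, and the $\beta$ with $B=1$ need not be rational. Both difficulties disappear if we take a rational $\beta$ with $B$ slightly below $1$.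

## The game $G(k,\beta)$ and its unique equilibrium

Fix $k\ge2$ and a rational $\beta$ with $\frac12\le\beta<\frac k{k-1}$. For $i=1,\dots,k$ put
$$A_i=i+(k+1-2i)\beta,\qquad w_i=\frac\beta{A_i},\qquad B=B(\beta)=\sum_{j=1}^k\frac{\beta^2}{A_j}=\sum_{j=1}^kA_jw_j^2.\tag{5}$$
The expression $A_i$ is affine in $i$, so every $A_i$ lies between $A_1=1+(k-1)\beta>0$ and $A_k=k-(k-1)\beta>0$. Hence all $A_i$ and $w_i$ are positive rationals. Since $\sum_{i=1}^k(k+1-2i)=k(k+1)-k(k+1)=0$,
$$\sum_{i=1}^kA_i=\frac{k(k+1)}2.\tag{6}$$
Choose an integer $M\ge1$ such that all $Mw_j$ are integers. In the game $G(k,\beta)$ the resources are $e_1,\dots,e_k$ with $\ell_{e_j}(x)=\frac{A_j}{M^2}x$, and player $i$ has two strategies: $O_i$ uses $e_i$ exactly $M$ times and nothing else; $N$ uses every $e_j$ exactly $Mw_j$ times.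

The game of the first section is of this kind. For $k=2$ and $\beta=\frac45$ we get $A_1=\frac95$, $A_2=\frac65$, $w_1=\frac49$, $w_2=\frac23$, and $M=9$ makes the numbers of uses $4$ and $6$. The slopes $\frac{9/5}{81}=\frac1{45}$ and $\frac{6/5}{81}=\frac2{135}$ become $3$ and $2$ after multiplication by $135$. Here $B=\frac{16}{25}\bigl(\frac59+\frac56\bigr)=\frac89$.

**Lemma 1.** If $B(\beta)<1$, then the profile in which everyone plays $N$ is the unique PNE of $G(k,\beta)$, and
$$PoS(G(k,\beta))\ge\frac{2k}{k+1}B(\beta).$$

**Step 1: the gain from switching, in every situation.** The equilibrium analysis needs the two costs of a player against arbitrary behavior of the others. Fix player $i$, let $S\subseteq\{1,\dots,k\}\setminus\{i\}$ be the set of other players who play $N$, and let $s=|S|$; each other player $j\notin S$ plays $O_j$.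

If $i$ plays $O_i$, the load on $e_i$ is $M(1+sw_i)$, because nobody else can use $e_i$ through a private strategy. She makes $M$ uses and pays
$$M\cdot\frac{A_i}{M^2}\cdot M(1+sw_i)=A_i(1+sw_i)=A_i+s\beta.$$
If $i$ plays $N$, the load on $e_j$ is $M(s+1)w_j$, plus another $M$ if $j\notin S\cup\{i\}$. There are $k-1-s$ such indices $j$. She makes $Mw_j$ uses of $e_j$ and pays
$$\sum_jA_jw_j\cdot(s+1)w_j+\sum_{j\notin S\cup\{i\}}A_jw_j=(s+1)B+(k-1-s)\beta.$$
So switching from $O_i$ to $N$ gains her
$$D_i(S)=A_i+s\beta-(s+1)B-(k-1-s)\beta=A_i-B-(k-1)\beta+s(2\beta-B).\tag{7}$$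

**Step 2: the gain is positive as soon as all earlier players play $N$.** This is the property that the slopes were designed for. Since $2\beta\ge1>B$, the expression (7) is increasing in $s$. Suppose $\{1,\dots,i-1\}\subseteq S$. Then $s\ge i-1$, and
$$D_i(S)\ge A_i-B-(k-1)\beta+(i-1)(2\beta-B)=A_i-iB-(k+1-2i)\beta=i(1-B)>0.\tag{8}$$
The middle equality collects the coefficient of $\beta$: $-(k-1)+2(i-1)=-(k+1-2i)$. In the two-player game $1-B=\frac19$, and $135\cdot\frac19=15$, $135\cdot\frac29=30$ are the savings found there.

**Step 3: no other profile is a PNE.** Let $P$ be a PNE. We show by induction on $i$ that player $i$ plays $N$ in $P$. Suppose players $1,\dots,i-1$ play $N$ (for $i=1$ this is no assumption). If $i$ played $O_i$, then by (8) she would strictly gain by switching to $N$, which contradicts that $P$ is a PNE. So $i$ plays $N$.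

**Step 4: all-$N$ is a PNE.** Apply (8) with $S=\{1,\dots,k\}\setminus\{i\}$, which contains $\{1,\dots,i-1\}$. Against all others playing $N$, the strategy $O_i$ costs player $i$ strictly more than $N$. This holds for every $i$.

**Step 5: the ratio of costs.** In the all-$N$ profile the load on $e_j$ is $kMw_j$, so the social cost is $\sum_j\frac{A_j}{M^2}(kMw_j)^2=k^2B$. As the PNE is unique, $cost(N_G)=k^2B$. In $(O_1,\dots,O_k)$ each $e_i$ has load $M$, so by (6) the social cost is $\sum_iA_i=\frac{k(k+1)}2$. Thus $cost(O_G)\le\frac{k(k+1)}2$. Also $cost(O_G)>0$, because every strategy uses some resource, and all slopes are positive. Therefore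
$$PoS(G(k,\beta))\ge\frac{k^2B}{k(k+1)/2}=\frac{2k}{k+1}B.\qquad\blacksquare$$

At $\beta=\frac12$ all $A_i$ equal $\frac{k+1}2$ and $w_i=\frac1{k+1}$, so this is the symmetric attempt. Then $B=\frac k{2(k+1)}$, and the bound of the lemma is $\frac{k^2}{(k+1)^2}<1$, which says nothing. The parameter $\beta$ has to move up.

## The choice $\beta=\frac23$: a ratio near $\frac83\ln2$

One fixed value of $\beta$ already disproves the conjecture. For $\beta=\frac23$, which satisfies $\frac12\le\frac23<\frac k{k-1}$, we get
$$A_i=i+\frac{2(k+1)-4i}3=\frac{2k+2-i}3,\qquad B=\sum_{i=1}^k\frac49\cdot\frac3{2k+2-i}=\frac43h_k,\qquad h_k=\sum_{n=k+2}^{2k+1}\frac1n.$$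
Comparing each $\frac1n$ with $\int_n^{n+1}\frac{dx}x$ from below and with $\int_{n-1}^n\frac{dx}x$ from above,
$$\ln\frac{2k+2}{k+2}\le h_k\le\ln\frac{2k+1}{k+1}<\ln2.$$
So $B<\frac43\ln2<0.926<1$, and Lemma 1 applies for every $k\ge2$. The game $G(k,\frac23)$ has a unique PNE and
$$PoS\bigl(G(k,\tfrac23)\bigr)\ge\frac{8k}{3(k+1)}h_k\ \longrightarrow\ \frac83\ln2>\frac83\cdot0.693=1.848>1.8155\qquad(k\to\infty),$$
because both bounds for $h_k$ tend to $\ln2$.

For a concrete game take $k=998$. Then $\frac{8k}{3(k+1)}=\frac{7984}{2997}>2.6639$. Also $h_{998}\ge\ln\frac{1998}{1000}=\ln2+\ln0.999$. Since $\ln(1-x)\ge-\frac x{1-x}$ for $0\le x<1$, we have $\ln0.999\ge-\frac{1}{999}>-0.0011$, so $h_{998}>0.693-0.0011=0.6919$. Hence $PoS>2.6639\cdot0.6919>1.843>1.8155$.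

## Tuning $\beta$ so that $B$ approaches $1$

**Step 1: $B$ takes values just below $1$ at rational points.** Let $k\ge2$. On $[\frac12,\frac k{k-1})$ all $A_i$ are positive, so $B(\beta)=\sum_i\beta^2/A_i$ is continuous there. At the left end $B(\frac12)=\frac k{2(k+1)}<\frac12$. As $\beta\uparrow\frac k{k-1}$ we have $A_k=k-(k-1)\beta\downarrow0$, so the term $\beta^2/A_k$, and with it $B(\beta)$, tends to $\infty$. Let $\delta\in(0,\frac12)$. Since $B(\frac12)<\frac12<1-\delta$, the intermediate value theorem gives a $\beta\in(\frac12,\frac k{k-1})$ with $B(\beta)=1-\frac\delta2$. So the set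
$$\bigl\{\beta\in(\tfrac12,\tfrac k{k-1}):1-\delta<B(\beta)<1\bigr\}$$
is nonempty. By continuity it is open, so it contains a rational number.

**Step 2: the lower bound.** For such a rational $\beta$, Lemma 1 gives
$$PoS(G(k,\beta))\ge\frac{2k}{k+1}B(\beta)>\frac{2k}{k+1}(1-\delta).\tag{9}$$
Letting $\delta\to0$, we get $PoS^*_k\ge\frac{2k}{k+1}$ for $k\ge2$.

**Step 3: proof of Theorem A.** Given $\varepsilon>0$, choose $k$ so large and $\delta$ so small that $\frac{2k}{k+1}(1-\delta)>2-\varepsilon$. By (9) there is a linear MCG with $PoS>2-\varepsilon$. So $PoS^*\ge2$, and (3) gives $PoS^*\le2$. Hence $PoS^*=2$, and the inequality $PoS^*<1.8155$ is false. $\blacksquare$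

## Replacing slopes by copies of resources

Theorem B still asks for latencies $\ell_e(x)=x$ in the lower bound. In $G(k,\beta)$ the slopes $A_j/M^2$ are positive rationals. Multiply all latencies by a common positive integer that turns them into positive integers $n_j$. All costs are multiplied by the same constant, so neither the PNEs nor the price of stability change. Now replace each $e_j$ by $n_j$ copies, each with latency $\ell(x)=x$, and let every strategy use every copy as often as it used $e_j$. In every profile, each copy of $e_j$ carries the load $L$ that $e_j$ had. A player who used $e_j$ exactly $m$ times paid $m\cdot n_jL$ on it; she now pays $mL$ on each of $n_j$ copies, which is the same. So every player's cost in every profile is unchanged. The two-player game, for example, becomes a game on five resources with latency $x$, in which $O_1$ uses each of three of them nine times, $O_2$ uses each of the other two nine times, and $N$ uses the three four times each and the two six times each.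

The resulting games satisfy the bound (9), have only latencies $\ell_e(x)=x$, give each player exactly two strategies, with $N$ common to all, and have a unique PNE.

**Proof of Theorem B.** For $k\ge2$, the bound (3) and Step 2 of the previous section give $PoS^*_k=\frac{2k}{k+1}$, and the lower bound holds within the restricted class just described. Non-attainment for $k\ge2$ is Step 4 of the section on the potential, and $PoS(G)\le\frac{2k}{k+1}<2$ for every $G$. For $k=1$ every PNE is a social optimum, so $PoS(G)=1$ for every one-player linear MCG with $cost(O_G)>0$ (such games exist: one resource with latency $x$, one strategy using it once), and $PoS^*_1=1=\frac{2\cdot1}{1+1}$. $\blacksquare$
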